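# The Vietoris hyperspace $2^\omega$ is not orthocompact

## 1. Compact spaces, where a finite subcover is enough

Regular spaces are assumed $T_1$, and we work in ZFC. The objects are as follows.

**Definition (hyperspace).** For a regular (later also: a $T_1$) space $X$, $2^X$ is the set of all non-empty closed subsets of $X$ with the Vietoris topology, generated by the sets
$$\langle U_1,\dots,U_n\rangle=\{F\in 2^X: F\subseteq \textstyle\bigcup_{i\le n}U_i \text{ and } F\cap U_i\neq\emptyset \text{ for each } i\le n\},$$
where $n\ge1$ and $U_1,\dots,U_n$ are open in $X$.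

Two kinds of sets suffice as a subbase: $\langle U\rangle=\{F:F\subseteq U\}$ and $\langle X,U\rangle=\{F:F\cap U\ne\emptyset\}$. Indeed $\langle U_1,\dots,U_n\rangle=\langle\bigcup_iU_i\rangle\cap\bigcap_i\langle X,U_i\rangle$. For $X=\{0,1\}$ discrete, $2^X$ has the three points $\{0\},\{1\},\{0,1\}$, and each is isolated: $\{0,1\}$ is the only member of $\langle\{0\},\{1\}\rangle$.

**Definition (orthocompact).** A collection $\mathcal U$ of open sets is interior preserving if $\bigcap\mathcal V$ is open for every $\mathcal V\subseteq\mathcal U$. A space is orthocompact if every open cover has an interior preserving open refinement. (A refinement is again a cover, each of whose members lies in a member of the given cover.)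

Finite collections of open sets are interior preserving. So are point-finite ones: if $\bigcap\mathcal V\neq\emptyset$, then $\mathcal V$ is finite. The collection of all intervals $(-1/n,1/n)$ in $\mathbb R$ is not, since its intersection is $\{0\}$.

**Proposition 1.1.** If $X$ is compact, then $2^X$ is compact, and so orthocompact.

**Proof.** By Alexander's subbase lemma it is enough to treat a cover by sets $\langle U_a\rangle$, $a\in I$, and $\langle X,W_b\rangle$, $b\in J$. Put $K=X\setminus\bigcup_bW_b$, a closed set. If $K=\emptyset$, finitely many $W_b$ cover $X$, and the corresponding sets $\langle X,W_b\rangle$ cover $2^X$. If $K\ne\emptyset$, then $K\in2^X$ meets no $W_b$, so $K\subseteq U_a$ for some $a$. The closed set $X\setminus U_a$ is compact and covered by the $W_b$, so finitely many $W_b$ cover it. Every $F\in2^X$ either lies in $U_a$ or meets $X\setminus U_a$ and so meets one of these $W_b$. Thus $\langle U_a\rangle$ and these finitely many $\langle X,W_b\rangle$ cover $2^X$. A finite subcover is interior preserving. $\square$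

What changes when $X$ is not compact? Take the simplest such space, $\omega$ with its order topology, which is discrete. Then $2^\omega$ consists of all non-empty subsets of $\omega$. Finite subcovers are no longer available: the sets $\langle\omega,\{n\}\rangle=\{F:n\in F\}$, $n\in\omega$, cover $2^\omega$, but a finite number of them miss $\{k\}$ for large $k$. This particular cover is still harmless, because the open sets $\{F:\min F=n\}$ refine it and are pairwise disjoint. The question, posed with the paper "Orthocompactness Versus Normality In Hyperspaces" (http://kitchom.ed.oita-u.ac.jp/nkemoto/p100618_final.pdf) as its source, is whether every cover can be handled somehow.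

**Theorem 1.** In ZFC, $2^\omega$ is not orthocompact.

## 2. Covers of bounded depth, and what a refinement forces

Let $T$ be a countably infinite discrete set. Since $2^\omega$ depends only on $\omega$ being such a set, we may use any $T$ we like in place of $\omega$. For $\emptyset\neq C\subseteq T$ and finite $S\subseteq C$ let
$$[S,C]=\{F:\emptyset\ne F,\ S\subseteq F\subseteq C\}.$$
If $S\ne\emptyset$ this is $\langle C,\{a\}_{a\in S}\rangle$, and $[\emptyset,C]=\langle C\rangle$, so $[S,C]$ is open. If $C\in\langle U_1,\dots,U_n\rangle$, pick $a_i\in C\cap U_i$; then $[\{a_1,\dots,a_n\},C]\subseteq\langle U_1,\dots,U_n\rangle$. As $[S,C]\cap[S',C]=[S\cup S',C]$, the sets $[S,C]$ with $S\subseteq C$ finite and non-empty form a neighborhood base at $C$. Near $C$ there are only subsets of $C$, and closeness means containing a large finite part of $C$. For instance, a finite set $F$ is isolated, because $[F,F]=\{F\}$.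

On $\omega$ itself, with $n=\{0,\dots,n-1\}$, write $V_n(A)=[A\cap n,A]$. If $S\subseteq A$ is finite, then $V_n(A)\subseteq[S,A]$ for $n>\max S$, so the sets $V_n(A)$ form a base. They satisfy
$$F\in V_n(A)\ \Longrightarrow\ V_n(F)\subseteq V_n(A). \tag{2.1}$$
Indeed $A\cap n\subseteq F\subseteq A$ gives $F\cap n=A\cap n$, so $V_n(F)=[A\cap n,F]\subseteq[A\cap n,A]$. Consequently, for each fixed $n$ the family $\{V_n(A):A\in2^\omega\}$ is interior preserving: if $F$ lies in an intersection of members, so does the whole of $V_n(F)$.

So covers of bounded depth cause no trouble: if a single $n$ is such that every $V_n(A)$ lies in a member of the cover, then $\{V_n(A):A\in 2^\omega\}$ is the desired refinement. For a general cover one would try to choose a depth $n(A)$ for each $A$ and use the sets $V_{n(A)}(A)$. Here is what may go wrong. Let $E$ be the set of even numbers, $A_k=E\cup\{2k+1\}$ and $n(A_k)=2k+1$. A set $H$ in all $V_{n(A_k)}(A_k)$ contains $E\cap(2k+1)$ for every $k$ and lies in $\bigcap_kA_k=E$. So the intersection is $\{E\}$, which is not open. In this example one can repair the choice: with $n(A_k)=2k+2$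 the set $E$ is excluded. The issue is whether depths can always be corrected, and the next lemma says what a successful correction must achieve.

**Lemma 2.1.** Let $\mathcal V$ be an interior preserving open cover of $2^T$. For each $F\in2^T$ there is a finite non-empty $S_F\subseteq F$ such that: if $F\in V\in\mathcal V$ and $V\subseteq[S,C]$, then $S\subseteq S_F$.

**Proof.** The set $W_F=\bigcap\{V\in\mathcal V:F\in V\}$ is open and contains $F$, so $[S_F,F]\subseteq W_F$ for some finite non-empty $S_F\subseteq F$. If $F\in V\in\mathcal V$ and $V\subseteq[S,C]$, then $S_F\in[S_F,F]\subseteq W_F\subseteq V\subseteq[S,C]$, so $S\subseteq S_F$. $\square$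

Thus one finite set $S_F$ must bound the depth of every member of $\mathcal V$ that contains $F$. This suggests how to refute orthocompactness. Find a closed discrete set $D\subseteq2^T$, surround each $C\in D$ by a neighborhood $[S_C,C]$ with $S_C$ of prescribed depth, and find so many other points $F$ that for some $i$ the points with $S_F$ of depth at most $i$ accumulate at a point $C\in D$ of depth at least $i$.

## 3. Almost disjoint families give no obstruction

The familiar large closed discrete sets in $2^T$ come from almost disjoint families. Take $T=\omega^{<\omega}$ and, for $x\in\omega^\omega$, let $P_x=\{x|n:n\in\omega\}$.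

The set $D=\{P_x:x\in\omega^\omega\}$ is closed discrete. Each $\langle P_x\rangle$ meets $D$ only in $P_x$. If $C$ is in the closure of $D$, then every finite $S\subseteq C$ satisfies $S\subseteq P_x\subseteq C$ for some $x$. So the elements of $C$ are pairwise comparable and $C$ contains some $P_x$, which is a maximal chain; hence $C=P_x$.

Now prescribe depths $i_x$ arbitrarily and let $U_x=[\{x|0,\dots,x|i_x\},P_x]$. The cover $\{2^T\setminus D\}\cup\{U_x:x\in\omega^\omega\}$ is already interior preserving. Indeed, for $x\ne x'$ a set $F\in U_x\cap U_{x'}$ lies in the finite set $P_x\cap P_{x'}$, so $F$ is finite, hence isolated. So an intersection of two or more sets $U_x$ is open, and intersecting with the one open set $2^T\setminus D$ changes nothing.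

The attempt fails because the points near $P_x$ are subsets of $P_x$, and an infinite one is near no other member of $D$. We need the opposite. Our points $B_x$ must be such that many $B_y\in D$ are limits of other points $B_x$; this requires $B_x\subseteq B_y$ and that $B_x$ contain large finite parts of $B_y$. So $B_y$ must contain many branches, and $B_x$, for $x$ close to $y$, must agree with $B_y$ on many levels. Hence $B_x$ cannot be just the set of restrictions of $x$. The way out is to let a branch itself announce which finite subset of each level belongs to its set. At the same time, no member of $D$ may be a limit of other members of $D$, so two sorts of branches must be kept apart: those used as approximants and those coding members of $D$.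

## 4. A tree whose nodes announce finite subsets of its levels

**Definition (the tree).** Let $T_0=\{\emptyset\}$. An element of $T_n$ is a sequence $s=(s(0),\dots,s(n-1))$ with $s(i)=(F^s_i,m^s_i)$, where $F_i^s$ is a finite subset of $T_i$ with $s|i\in F_i^s$ (in particular $s|i\in T_i$), $m_i^s\in\omega$, and:

* (a) $m_i^s\ge i+2$ for $i<n$;
* (b) $|F_1^s|=1$ if $1<n$, and $|F_{i+2}^s|\le m_i^s$ whenever $i+2<n$;
* (c) for every $i<n$ with $m_i^s<n$ there is $i'$ with $i<i'<m_i^s$ such that every $u\in F^s_{i'+1}$ with $u\neq s|(i'+1)$ satisfies $F^u_{i'}=\{u|i'\}$.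

Let $T=\bigcup_nT_n$.

In (c) we have $i'+1\le m_i^s<n$, so $F^s_{i'+1}$ is defined, and $u\in T_{i'+1}$, so $F^u_{i'}$ is defined. Restrictions of elements of $T_n$ lie in the corresponding $T_k$. Each $T_n$ is countable, and the $T_n$ are disjoint.

The label $m_i^s$ has two roles. By (b) it is a bound, announced at coordinate $i$, on the size of $F_{i+2}$. By (c) it is a deadline: before level $m_i$ there must be a level $i'>i$ such that every node $u$ other than $s|(i'+1)$ that $s$ includes at level $i'+1$ has $F^u_{i'}$ a singleton. Call these other nodes guests of $s$.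

By hand: $T_1$ consists of the sequences $((\{\emptyset\},m_0))$ with $m_0\ge2$, so it is infinite, and so is $T$. An element of $T_2$ has $F_1^s=\{s|1\}$ by (b) and $m_1\ge3$, and (c) is void. For $T_3$ we may choose any $F_2\subseteq T_2$ with $s|2\in F_2$ and $|F_2|\le m_0$; (c) speaks only about $i=0$, $m_0=2$, $i'=1$, and holds because $|F^u_1|=1$ for all $u\in T_2$. The first real restriction by (c) is in $T_4$: if $m_1^s=3$ then $i'=2$, and every guest $u\in F_3^s$ must have $F_2^u=\{u|2\}$.

**Lemma 4.1 (extension).** If $s\in T_n$ and $m\ge n+2$, then $s^\frown(\{s\},m)\in T_{n+1}$.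

**Proof.** (a) is clear, and (b) holds because all labels are at least $2$. For (c), the new label satisfies $m\ge n+2$, so only $i$ with $m_i=n$ is new. Then $i\le n-2$ by (a), and $i'=n-1$ works because $F_n=\{s\}$ contains no guest. $\square$

Let $[T]$ be the set of infinite branches of $T$, with the basic open sets $[s]=\{x\in[T]:s\subset x\}$, $s\in T$. All of these are non-empty by Lemma 4.1. As a closed subspace of a countable product of countable discrete spaces, $[T]$ is a non-empty Polish space. For $x\in[T]$ write $x(n)=(F_n^x,m_n^x)$ and
$$B_x=\bigcup_nF_n^x\subseteq T,\qquad\text{so that } B_x\cap T_n=F_n^x\ni x|n .$$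

**Definition (the two sorts of branches).** Let
$$h(x)=\{n:F_n^x=\{x|n\},\ F_{n+1}^x=\{x|(n+1)\}\},\qquad G=\{x\in[T]:h(x)\text{ is infinite}\},$$
$$Y=\{y\in[T]:F_n^y=\{y|n\}\text{ for only finitely many }n\}.$$

Clearly $G\cap Y=\emptyset$. The branches in $G$ will be approximants; the sets $B_y$, $y\in Y$, will be the closed discrete set. By (c), infinitely often the guests of a branch pass through a singleton level. A branch in $G$ may do this; a branch in $Y$ cannot do it forever.

**Lemma 4.2.** If $H\subseteq\omega$ is infinite, $\{x\in[T]:h(x)\cap H\text{ is infinite}\}$ is a dense $G_\delta$ in $[T]$. In particular $G$ is comeager.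

**Proof.** Whether $n\in h(x)$ depends only on $x|(n+2)$, so $\{x:n\in h(x)\}$ is open, and the set in question is $\bigcap_k\bigcup_{n\in H,\,n\ge k}\{x:n\in h(x)\}$, a $G_\delta$. It is dense: extending $s\in T_n$ by singletons forever (Lemma 4.1) gives $x\in[s]$ with $h(x)\supseteq[n,\infty)$. For $G$, take $H=\omega$. $\square$

**Example 4.3 (a branch with one guest).** Let $t\in T_M$ with $M\ge1$. Let $x$ extend $t$ by $x(n)=(\{x|n\},n+2)$ for $n\ge M$, and let $y$ extend $t$ by
$$y(M)=(\{t\},M+3),\qquad y(n)=(\{y|n,\,x|n\},\,n+2)\quad(n>M).$$
Then $x\in G$ by Lemma 4.1. We check that $y|(n+1)\in T_{n+1}$ for $n\ge M$. For $n=M$ this is Lemma 4.1. Let $n>M$, so $n\ge2$. (a) is clear and (b) holds as $|F_n^y|=2\le m^y_{n-2}$. For (c) let $m_i^y=n$. If $i\ge M$, then $i'=i+1<m_i^y$ works: the guest in $F_{i+2}^y$ is $x|(i+2)$, and $F_{i+1}^x=\{x|(i+1)\}$. If $i<M$, then $i'=M$ works: $i<M<n=m^y_i$, the guest in $F_{M+1}^y$ is $x|(M+1)$, and $F_M^x=\{x|M\}$. So $y\in[T]$. As $x(M)\neq y(M)$, $|F_n^y|=2$ for all $n>M$, so $y\in Y$. Also $B_x\subseteq B_y$.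

We can now see what (b) and (c) prevent.

Without (b), the sets $B_y$ need not form a closed set. Let $T'$ be defined by the same recursion without (b). Given a finite $S\subseteq\bigcup_{n\le N}T'_n$, put $F_n^y=\{y|n\}\cup(S\cap T_n')$ and $m_n^y=N+3$ for $n\le N$. No deadline is below $N+1$, so (c) is void and $t=y|(N+1)\in T'$. Continue with one guest as in Example 4.3, with $M=N+1$; the verification of (a) and (c) is the same. This gives $y$ of the second sort with $S\subseteq B_y\subseteq T'$. So the point $T'\in2^{T'}$ is in the closure of these $B_y$, but it is none of them, since $T'_1$ is infinite and $B_y\cap T'_1$ is finite.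

Without (c), one $B_y$ can contain another. Let $t=((\{\emptyset\},3))$, $M=1$, and $x,y$ as in Example 4.3. Put $z(0)=y(0)$, $z(1)=(\{t\},5)$ and $z(n)=(\{z|n,y|n,x|n\},n+2)$ for $n\ge2$. Conditions (a) and (b) hold: $|F_2^z|=3=m_0^z$, $|F_3^z|=3\le5$, and $|F_n^z|=3\le n=m^z_{n-2}$ for $n\ge4$. Only (c) is violated, since $|F_{i'}^y|=2$ for $i'\ge2$ and $m_1^z=5$ demands some $i'\in\{2,3,4\}$. Both $y$ and $z$ are non-singleton at all levels $n\ge2$, $y\neq z$, and $B_y\subseteq B_z$.

## 5. The sets $B_y$, $y\in Y$, form a closed discrete set

**Lemma 5.1.** If $y\in Y$, $z\in[T]$ and $B_y\subseteq B_z$, then $y=z$.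

**Proof.** Suppose $y|d\ne z|d$, and let $i\ge d$. Apply (c) to $z|n$ with $n>m_i^z$: there is $i'$ with $i<i'<m_i^z$ such that every $u\in F^z_{i'+1}$ with $u\ne z|(i'+1)$ has $F^u_{i'}=\{u|i'\}$. Now $y|(i'+1)\in F^y_{i'+1}=B_y\cap T_{i'+1}\subseteq B_z\cap T_{i'+1}=F^z_{i'+1}$, and $y|(i'+1)\ne z|(i'+1)$ since $i'+1>d$. So $u=y|(i'+1)$ is allowed, and $F^y_{i'}=\{y|i'\}$. Since $i\ge d$ was arbitrary, this holds for infinitely many $i'$, contradicting $y\in Y$. $\square$

**Proposition 5.2.** The set $D^*=\{B_y:y\in Y\}$ is closed and discrete in $2^T$, and $y\mapsto B_y$ is injective on $Y$. Moreover $\{F:\emptyset\ne F\subseteq B_y\}\cap D^*=\{B_y\}$ for $y\in Y$.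

**Proof.** The last statement and injectivity are immediate from Lemma 5.1, and discreteness follows since $\langle B_y\rangle$ is open. It remains to show closedness.

Let $C$ be in the closure of $D^*$. We show that $C=B_z$ for some $z\in[T]$, building $z$ one coordinate at a time so that for every $n$:

$(*)_n$ for every finite $S\subseteq C$ there is $y\in Y$ with $S\subseteq B_y\subseteq C$ and $y|n=z|n$.

**Step 1: start.** $(*)_0$ holds because every $[S,C]$ with $S\ne\emptyset$ meets $D^*$ (for $S=\emptyset$ use any larger finite $S\subseteq C$).

**Step 2: only finitely many candidates for the next node.** Suppose $z|n=s$ satisfies $(*)_n$, and let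
$$V=\{y|(n+1):y\in Y,\ y|n=s,\ B_y\subseteq C\}\subseteq T_{n+1}.$$
Then $V\subseteq C$, because $y|(n+1)\in F^y_{n+1}\subseteq B_y$. By (b), every $y\in[s]$ has $|F_{n+1}^y|\le b$, where $b=1$ if $n=0$ and $b=m^s_{n-1}$ if $n\ge1$. (This is why (b) looks two levels ahead: the bound on $F_{n+1}^y$ must be readable from $y|n$.) If $|V|>b$, take $S\subseteq V$ with $|S|=b+1$. By $(*)_n$ some $y\in Y$ with $y|n=s$ has $S\subseteq B_y\cap T_{n+1}=F^y_{n+1}$, a contradiction. So $V$ is finite.

**Step 3: one candidate works.** Suppose no $v\in V$ could serve as $z|(n+1)$ in $(*)_{n+1}$. For each $v\in V$ choose a finite $S_v\subseteq C$ such that no $y\in Y$ has $S_v\subseteq B_y\subseteq C$ and $y|(n+1)=v$. Apply $(*)_n$ to the finite set $\bigcup_{v\in V}S_v$ to get $y$. Then $v=y|(n+1)\in V$ and $S_v\subseteq B_y\subseteq C$, a contradiction. So $z|(n+1)$ exists.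

**Step 4: $C=B_z$.** Fix $n$. A $y$ from $(*)_{n+1}$ has $F_n^z=F_n^y\subseteq B_y\subseteq C$. Conversely, for $c\in C\cap T_n$ apply $(*)_{n+1}$ to $S=\{c\}$: $c\in B_y\cap T_n=F_n^y=F_n^z$. So $C\cap T_n=F_n^z$ for all $n$, that is, $C=B_z$.

**Step 5: conclusion.** By $(*)_0$ some $y\in Y$ has $B_y\subseteq C=B_z$. By Lemma 5.1, $y=z$, so $C=B_y\in D^*$. $\square$

It follows that every subset $D'$ of $D^*$ is closed: a point of its closure lies in $D^*$ and has a neighborhood meeting $D^*$ only in itself, so it belongs to $D'$.

## 6. Every non-meager set of approximants has continuum many limits in $D^*$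

Recall that a set is meager if it is a countable union of nowhere dense sets, and that by the Baire category theorem a comeager subset of a non-empty Polish space is not meager. Write $\mathfrak c=2^{\aleph_0}$. For countable $e\subseteq G$ let
$$Y(e)=\{y\in Y:B_y\in\overline{\{B_x:x\in e\}}\},$$
with closure in $2^T$.

**Lemma 6.1.** Every non-meager $Q'\subseteq G$ contains a countable $e$ with $|Y(e)|=\mathfrak c$.

The plan: construct $y$ so that $B_y$ is the limit of $B_{x_0},B_{x_1},\dots$ with $x_k\in e$, where $x_k$ agrees with $y$ below a level $c_k$ and from there on is a guest of $y$. The difficulty is to obey (b) and (c). For (c) there must be levels where all guests present are singletons simultaneously. For (b) the bound on the size of $F_n^y$ is announced two levels earlier, possibly before the newest guest is known. Both are solved by letting new guests enter at $c_k\in h(x_0)\cap\dots\cap h(x_k)$.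

**Proof.**

**Step 1: a countable set $e$, dense somewhere, with common singleton levels.** There is $s\in T$ such that $Q'\cap[t]$ is non-meager for all $t\in T$ with $t\supseteq s$. Otherwise every $s$ has an extension $t$ with $Q'\cap[t]$ meager, so the union $O$ of all $[t]$ with $Q'\cap[t]$ meager is dense open. As $T$ is countable, $Q'\cap O$ is meager, and the complement of $O$ is nowhere dense, so $Q'$ would be meager.

Let $(t_j)_{j\in\omega}$ enumerate $\{t\in T:t\supseteq s\}$. Choose recursively $q_j\in Q'\cap[t_j]$ such that $\bigcap_{l\le j}h(q_l)$ is infinite. This is possible: put $H=\bigcap_{l<j}h(q_l)$, infinite by the previous choices ($H=\omega$ if $j=0$). By Lemma 4.2 $\{x:h(x)\cap H\text{ infinite}\}$ is comeager, so it meets the non-meager set $Q'\cap[t_j]$. Let $e=\{q_j:j\in\omega\}$. Then $e\cap[t]\ne\emptyset$ for all $t\in T$ with $t\supseteq s$, and $\bigcap_{x\in a}h(x)$ is infinite for each finite non-empty $a\subseteq e$.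

**Step 2: construction of $y=y^\varepsilon$ for $\varepsilon\in\{0,1\}^\omega$.** Fix, independently of $\varepsilon$, some $x_0\in e\cap[s]$ and $c_0\in h(x_0)$ with $c_0\ge|s|+1$, where $|s|$ is the length of $s$. Let $y|c_0=x_0|c_0$. Suppose $x_0,\dots,x_k\in e$, $c_0<\dots<c_k$ and $y|c_k\in T$ are defined with
$$\text{(i)}\ \ x_l|c_l=y|c_l\ \ (l\le k),\qquad\qquad\text{(ii)}\ \ c_j\in h(x_l)\ \ (l\le j\le k).$$
For $k=0$ these hold. Let $c_{k+1}$ be the least element of $\bigcap_{l\le k}h(x_l)$ with $c_{k+1}\ge c_k+2$; it exists by Step 1. Let $N_k$ be the least integer such that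

* $N_k\ge c_{k+1}+1$,
* $N_k\ge k+3$,
* $N_k>m^{x_0}_{c_0}$,
* $N_k\ge1+\sum_{l\le k}|F_n^{x_l}|$ for all $n\le c_{k+1}+1$.

For $c_k\le n<c_{k+1}$ put, recursively in $n$,
$$F_n^y=\{y|n\}\cup\bigcup\{F_n^{x_l}:l\le k,\ c_l<n\},\qquad m_n^y=N_k+\varepsilon(n-c_0). \tag{6.1}$$
Step 3 will show that $y|c_{k+1}\in T$. Granted this, two applications of Lemma 4.1 give a node $t'\in T_{c_{k+1}+2}$ extending $y|c_{k+1}$ with $F_n^{t'}=\{t'|n\}$ and $m_n^{t'}=n+2$ for $n=c_{k+1},\,c_{k+1}+1$. Since $t'\supseteq x_0|c_0\supseteq s$, the set $e\cap[t']$ is non-empty; let $x_{k+1}$ be its first element in the enumeration $(q_j)$. Then (i) holds for $k+1$. So does (ii): $c_{k+1}\in h(x_l)$ for $l\le k$ by the choice of $c_{k+1}$, and $c_{k+1}\in h(x_{k+1})$ by the choice of $t'$.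

What happens at the special levels? Since $c_j+1<c_{j+1}$, both $c_j$ and $c_j+1$ are in the block $[c_j,c_{j+1})$, and (6.1) together with (ii) gives, for every $j$,
$$F^y_{c_j}=\{y|c_j\}\cup\{x_l|c_j:l<j\},\qquad F^y_{c_j+1}=\{y|(c_j+1)\}\cup\{x_l|(c_j+1):l\le j\}. \tag{6.2}$$
Moreover, again by (ii), each $u=x_l|(c_j+1)$ with $l\le j$ satisfies
$$F^u_{c_j}=F^{x_l}_{c_j}=\{u|c_j\}. \tag{6.3}$$

**Step 3: $y|n\in T_n$ for all $n$.** This is clear for $n\le c_0$. Let $c_k\le n<c_{k+1}$ and suppose $y|n\in T_n$; we check $y|(n+1)\in T_{n+1}$. Clearly $F_n^y$ is a finite subset of $T_n$ containing $y|n$. In what follows (6.2) and (6.3) are used only for levels up to $n$, which are already defined.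

Condition (a): $m_n^y\ge N_k\ge c_{k+1}+1\ge n+2$.

Condition (b): only the size of $F_n^y$ is new. If $n=c_0$, then $F_n^y=\{y|n\}$ has one element; this covers the case $n=1$, since $c_0\ge1$. Let $n>c_0$, so $n\ge2$, and we need $|F_n^y|\le m_{n-2}^y$.

* If $n-2\ge c_k$, then $m_{n-2}^y\ge N_k\ge1+\sum_{l\le k}|F_n^{x_l}|\ge|F_n^y|$.
* If $k\ge1$ and $n\in\{c_k,c_k+1\}$, then $|F_n^y|\le k+2$ by (6.2). Since $c_k\ge c_{k-1}+2$, we have $c_{k-1}\le n-2<c_k$, so $m_{n-2}^y\ge N_{k-1}\ge(k-1)+3=k+2$.
* If $k=0$ and $n=c_0+1$, then $|F_n^y|\le2\le m_{n-2}^y$, all labels being at least $2$.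

In the second case the newest guest $x_k$ was not known when $m_{n-2}^y$ was chosen; it contributes at most one node because $c_k\in h(x_k)$.

Condition (c): as $m_n^y\ge n+2$, only $i<n$ with $m_i^y=n$ is new, and then $i\le n-2$ by (a).

* If $i<c_0$ and $n=c_0$, then $i'=n-1$ works: $i<i'<n$, and $F_n^y=F_{c_0}^y$ is the singleton $\{y|c_0\}$.
* If $i<c_0<n$, then $i'=c_0$ works: $i<c_0<n=m_i^y$, every $u\in F^y_{c_0+1}$ other than $y|(c_0+1)$ is $x_0|(c_0+1)$ by (6.2), and (6.3) applies.
* If $c_j\le i<c_{j+1}$, then $n=m_i^y\ge N_j\ge c_{j+1}+1$. So $i<c_{j+1}<m_i^y$ and $c_{j+1}+1\le n$ (hence $j+1\le k$). Then $i'=c_{j+1}$ works: by (6.2) every $u\in F^y_{c_{j+1}+1}$ other than $y|(c_{j+1}+1)$ is $x_l|(c_{j+1}+1)$ for some $l\le j+1$, and (6.3) applies.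

So the recursion runs through all $k$, and $y\in[T]$.

**Step 4: $y\in Y(e)$.** First, $y\in Y$. Since $m^y_{c_0}\ge N_0>m^{x_0}_{c_0}$, we have $x_0|n\ne y|n$ for all $n>c_0$, while $x_0|n\in F_n^{x_0}\subseteq F_n^y$ for these $n$. So $F_n^y\ne\{y|n\}$ for all $n>c_0$.

Next, $B_{x_k}\subseteq B_y$ for every $k$. For $n<c_k$, $F_n^{x_k}=F_n^y$ by (i). For $n=c_k$, $F^{x_k}_{c_k}=\{x_k|c_k\}=\{y|c_k\}\subseteq F^y_{c_k}$ by (ii) and (i). For $n>c_k$, $F_n^{x_k}\subseteq F_n^y$ by (6.1).

Finally, let $S\subseteq B_y$ be finite and non-empty. For large $k$, $S\subseteq\bigcup_{n<c_k}T_n$, and $B_{x_k}$ and $B_y$ agree on these levels. So $S\subseteq B_{x_k}\subseteq B_y$, that is, $B_{x_k}\in[S,B_y]$. Thus $B_y\in\overline{\{B_x:x\in e\}}$.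

**Step 5: there are continuum many such $y$.** Let $\varepsilon,\varepsilon'$ first differ at $r$ and put $n=r+c_0$. The data $c_{k+1},N_k$ are determined by $x_0,\dots,x_k$ and $c_0,\dots,c_k$, and $x_{k+1}$ is determined by $y|c_{k+1}$. So, inductively, the two constructions agree on all coordinates below $n$, place $n$ in the same block $[c_k,c_{k+1})$, and use the same $N_k$ there. So $m_n^{y^\varepsilon}=N_k+\varepsilon(r)\ne N_k+\varepsilon'(r)=m_n^{y^{\varepsilon'}}$ and $y^\varepsilon\ne y^{\varepsilon'}$. Hence $|Y(e)|\ge\mathfrak c$, and equality holds since $|[T]|\le\mathfrak c$. $\square$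

**Choice of points.** Let $\mathcal E$ be the set of all countable $e\subseteq G$ with $|Y(e)|=\mathfrak c$. Since $|G|\le\mathfrak c$ and $\mathfrak c^{\aleph_0}=\mathfrak c$, we have $|\mathcal E\times\omega|\le\mathfrak c$. Well-order $\mathcal E\times\omega$ in type at most $\mathfrak c$ and choose recursively pairwise distinct $y_{e,i}\in Y(e)$ for $(e,i)\in\mathcal E\times\omega$: at each stage fewer than $\mathfrak c$ points are used up, and $Y(e)$ has $\mathfrak c$ points. Put
$$D=\{B_{y_{e,i}}:(e,i)\in\mathcal E\times\omega\}\subseteq D^*.$$
Since the $y_{e,i}$ are distinct, each point of $D$ carries exactly one index $(e,i)$, and $i$ will be its prescribed depth. Each $e\in\mathcal E$ has limits in $D$ of every depth $i$.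

## 7. Proof of Theorem 1: depth against category

We show that $2^T\cong2^\omega$ is not orthocompact.

**Step 1: the cover.** For $y=y_{e,i}$ let $S_y=\bigcup_{n\le i}F_n^y$, a finite set containing $y|i\in T_i$, and let $U_y=[S_y,B_y]$. By Proposition 5.2, $U_y\cap D=\{B_y\}$, and $D$ is closed. So
$$\mathcal U=\{2^T\setminus D\}\cup\{U_{y_{e,i}}:(e,i)\in\mathcal E\times\omega\}$$
is an open cover of $2^T$, and $U_y$ is its only member containing $B_y$.

**Step 2: a refinement bounds depths.** Suppose $\mathcal V$ is an interior preserving open refinement of $\mathcal U$. For each $y=y_{e,i}$ pick $V_y\in\mathcal V$ with $B_y\in V_y$; then $V_y\subseteq U_y$. For $x\in G$ let $S_x\subseteq B_x$ be the finite non-empty set that Lemma 2.1 gives for $F=B_x$, and choose $g(x)\in\omega$ with $S_x\subseteq\bigcup_{n<g(x)}T_n$. Then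
$$\text{if } y=y_{e,i},\ x\in G \text{ and } B_x\in V_y,\ \text{ then } i<g(x). \tag{7.1}$$
Indeed $V_y\subseteq[S_y,B_y]$, so Lemma 2.1 yields $y|i\in S_y\subseteq S_x$, and $y|i\in T_i$.

**Step 3: a non-meager set of bounded depth.** Let $Q_i=\{x\in G:g(x)\le i\}$. Since $G=\bigcup_iQ_i$ is comeager in the non-empty Polish space $[T]$, some $Q_i$ is non-meager. By Lemma 6.1 there is $e\in\mathcal E$ with $e\subseteq Q_i$.

**Step 4: contradiction.** Let $y=y_{e,i}$. As $B_y\in\overline{\{B_x:x\in e\}}$ and $V_y$ is a neighborhood of $B_y$, some $x\in e$ has $B_x\in V_y$. By (7.1), $i<g(x)\le i$, a contradiction. $\blacksquare$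

## 8. Countable metacompactness, perfectness, and a $\sigma$-interior preserving base

A space is metacompact (countably metacompact) if every open cover (every countable open cover) has a point-finite open refinement. It is perfect if every closed set is a $G_\delta$. Lemma 6.1 rules out these properties too.

**Theorem 2.** $2^\omega$ is (i) not countably metacompact (hence not metacompact), and (ii) not perfect: the closed discrete set $D^*$ is not a $G_\delta$ (in $2^T\cong2^\omega$).

**Proof of (i).** Let $D_i=\{B_{y_{e,l}}:e\in\mathcal E,\ l\ge i\}$. These sets are closed, being subsets of $D^*$, they are decreasing, and $\bigcap_iD_i=\emptyset$. Suppose the countable open cover $\{2^T\setminus D_i\}_{i\in\omega}$ has a point-finite open refinement $\mathcal V$, and put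
$$O_i=\bigcup\{V\in\mathcal V:V\cap D_i\ne\emptyset\}.$$
Then $O_i$ is open, $O_i\supseteq D_i$ because $\mathcal V$ covers, and $O_i$ is decreasing.

Also $\bigcap_iO_i=\emptyset$. For if $p\in\bigcap_iO_i$, then for every $i$ one of the finitely many $V\in\mathcal V$ containing $p$ meets $D_i$. So one of them meets $D_i$ for infinitely many $i$, hence for all $i$. This contradicts $V\subseteq2^T\setminus D_l$ for some $l$.

Let $Q_i=\{x\in G:B_x\notin O_i\}$. Then $\bigcup_iQ_i=G$, so some $Q_i$ is non-meager and, by Lemma 6.1, contains some $e\in\mathcal E$. Now $B_{y_{e,i}}\in D_i\subseteq O_i$ lies in the closure of $\{B_x:x\in e\}$, while this closure is disjoint from the open set $O_i$. This is a contradiction.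

**Proof of (ii).** Suppose $D^*=\bigcap_iO_i$ with $O_i$ open. For $x\in G$ we have $B_x\notin D^*$: if $B_x=B_y$ with $y\in Y$, then $x=y$ by Lemma 5.1, but $G\cap Y=\emptyset$. So $G=\bigcup_i\{x\in G:B_x\notin O_i\}$. One of these sets is non-meager and contains some $e$ with $Y(e)\ne\emptyset$, by Lemma 6.1. For $y\in Y(e)$, $O_i$ is a neighborhood of $B_y$ missing $\{B_x:x\in e\}$, a contradiction. $\blacksquare$

The computation with $V_n(A)$ in Section 2 now shows how close $2^\omega$ comes to being orthocompact.

**Remark 5.** $2^\omega$ does have a $\sigma$-interior preserving base, that is, a base that is a countable union of interior preserving families: the sets $V_n(A)$ form a base, and by (2.1) the family $\{V_n(A):A\in2^\omega\}$ is interior preserving for each $n$. The space is first countable, as $\{V_n(A):n\in\omega\}$ is a neighborhood base at $A$. It is zero-dimensional, as each $V_n(A)$ is also closed: if $H\notin V_n(A)$, then either some $a\in A\cap n$ is not in $H$ and the open set $\langle\omega\setminus\{a\}\rangle\ni H$ misses $V_n(A)$, or some $b\in H\setminus A$ exists and $\langle\omega,\{b\}\rangle\ni H$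 misses $V_n(A)$. So even a $\sigma$-interior preserving base in a zero-dimensional first countable space implies neither orthocompactness nor countable metacompactness.

## 9. From $\omega$ to arbitrary $T_1$ spaces

A space is countably compact if every countable open cover has a finite subcover. We use the textbook fact that a $T_1$ space is countably compact if and only if it has no countably infinite closed discrete subset. Here is the proof.

If $N=\{a_k:k\in\omega\}$ (without repetitions) is closed discrete, the sets $X\setminus\{a_k:k\ge n\}$, $n\in\omega$, form an increasing open cover without a finite subcover. Conversely, let $\{U_n:n\in\omega\}$ be an open cover without a finite subcover. Choose recursively $k_n\ge n$ with $a_0,\dots,a_{n-1}\in\bigcup_{i\le k_n}U_i$, and $a_n\notin\bigcup_{i\le k_n}U_i$. The $a_n$ are distinct, and $U_i$ contains $a_n$ only if $n<i$. So each point has a neighborhood containing only finitely many $a_n$, and by $T_1$ one containing none except possibly the point itself. Hence $\{a_n:n\in\omega\}$ is closed discrete.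

**Theorem 3.** Let $X$ be a $T_1$ space. If $2^X$ is orthocompact, or countably metacompact, or perfect, then $X$ is countably compact.

**Proof.** Let $X$ be $T_1$ and not countably compact. We find a closed copy of $2^\omega$ in $2^X$.

**Step 1: the copy.** Let $N\subseteq X$ be countably infinite and closed discrete. All subsets of $N$ are closed in $X$, so the non-empty closed subsets of the discrete space $N$ are exactly the members of $Z=\{F\in2^X:F\subseteq N\}$. The complement of $Z$ is $\{F:F\cap(X\setminus N)\ne\emptyset\}=\langle X,X\setminus N\rangle$, which is open, so $Z$ is closed. For open $U_1,\dots,U_n\subseteq X$, the trace of $\langle U_1,\dots,U_n\rangle$ on $Z$ is the set $\langle U_1\cap N,\dots,U_n\cap N\rangle$ formed in $2^N$, and every open subset of $N$ has the form $U\cap N$. So the subspace topology of $Z$ is the Vietoris topology of $2^N$, and $Z$ is homeomorphic to $2^\omega$.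

**Step 2: the properties pass to closed subspaces.** Let $Z$ be closed in a space $P$. If $P$ is perfect, a closed subset of $Z$ is closed in $P$, hence a $G_\delta$ in $P$, hence in $Z$. For the covering properties, extend the members of an open cover of $Z$ to open sets of $P$ and add $P\setminus Z$; a countable cover remains countable. Take a refinement $\mathcal V$ of the required kind and restrict it to $\{V\cap Z:V\in\mathcal V,\ V\cap Z\ne\emptyset\}$. A $V$ meeting $Z$ is not contained in $P\setminus Z$, so $V\cap Z$ lies in a member of the original cover. Point-finiteness is inherited. So is being interior preserving, since $\bigcap_{V\in\mathcal V'}(V\cap Z)=Z\cap\bigcap\mathcal V'$ for non-empty $\mathcal V'\subseteq\mathcal V$.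

**Step 3: conclusion.** If $2^X$ had one of the three properties, so would $2^\omega$, contrary to Theorem 1 or Theorem 2. $\blacksquare$

**Corollary 4.** For a regular metacompact space $X$ (e.g. metrizable, paracompact Hausdorff, or regular Lindelöf) the following are equivalent: $X$ is compact; $2^X$ is compact; $2^X$ is metacompact; $2^X$ is orthocompact; $2^X$ is countably metacompact. In particular, for discrete $X$, $2^X$ is orthocompact if and only if $X$ is finite.

**Proof.** If $X$ is compact, so is $2^X$ (E. Michael, *Topologies on spaces of subsets*, Trans. AMS 71 (1951); this is Proposition 1.1). A compact space is metacompact, because finite covers are point-finite. Metacompact implies countably metacompact, and it implies orthocompact because point-finite open families are interior preserving. If $2^X$ is orthocompact or countably metacompact, then $X$ is countably compact by Theorem 3.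

It remains to see that a countably compact metacompact $T_1$ space is compact (R. Arens, J. Dugundji, *Remark on the concept of compactness*, Portugal. Math. 9 (1950)). Given an open cover of $X$, take a point-finite open refinement $\mathcal V$. It has a minimal subcover: by Zorn's lemma it is enough that the intersection of a chain of subcovers is a subcover. This holds because each point lies in only finitely many members of $\mathcal V$: if each of these were missing from some subcover in the chain, the smallest of these finitely many subcovers would not cover the point. Let $\mathcal V_0$ be a minimal subcover, and for $V\in\mathcal V_0$ pick $p_V\in V$ lying in no other member of $\mathcal V_0$. Every point of $X$ lies in some $V\in\mathcal V_0$, and $V$ contains only one of the points $p_{V'}$. As $X$ is $T_1$, $\{p_V:V\in\mathcal V_0\}$ is closed discrete, and so are its subsets. By countable compactness it is finite, so $\mathcal V_0$ is finite, and the original cover has a finite subcover.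

A discrete space is metacompact and regular, and it is compact exactly when it is finite; this gives the last statement. $\blacksquare$
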